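# Left Artinian but not left Noetherian in a model of weak König's lemma

## The Hopkins–Levitzki statement over $\mathrm{WKL}_0$

Let $\mathrm{ART}_0^{\mathrm{nc}}$ be the statement "every left Artinian ring with identity is left Noetherian", written in second-order arithmetic as explained below. These notes prove two theorems about it.

**Theorem A.** There are an $\omega$-model $\mathcal M$ of $\mathrm{WKL}_0$ and a ring $R\in\mathcal M$ with identity such that $\mathcal M\models$ "$R$ is left Artinian and not left Noetherian". Hence $\mathrm{WKL}_0\nvdash\mathrm{ART}_0^{\mathrm{nc}}$; equivalently, $\mathrm{WKL}$ does not imply $\mathrm{ART}_0^{\mathrm{nc}}$ over $\mathrm{RCA}_0$. Moreover $R$ can be taken to be a local, locally finite algebra over a prescribed finite field $k$, with residue field $k$ and nil radical.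

**Theorem B.** $\mathrm{ACA}_0\vdash\mathrm{ART}_0^{\mathrm{nc}}$.

Now the words. $\mathrm{RCA}_0$ consists of the basic axioms of arithmetic, induction for $\Sigma^0_1$ formulas, and comprehension for $\Delta^0_1$ sets; its sets are, roughly, those computable from given ones. $\mathrm{WKL}_0$ adds weak König's lemma $\mathrm{WKL}$: every infinite tree of finite binary strings has an infinite path. $\mathrm{ACA}_0$ adds comprehension for all arithmetical formulas.

A ring is coded as a subset of $\mathbb N$ with its operations. A sequence $(I_n)$ of subsets is one set $I$, with $I_n=\{x:\langle n,x\rangle\in I\}$. A ring $R$ with identity is *left Artinian* if every descending sequence of left ideals $I_0\supseteq I_1\supseteq\cdots$, given as a single set, is eventually constant, and *left Noetherian* if the same holds for ascending sequences. For commutative rings the corresponding statement is called $\mathrm{ART}_0$, and $\mathrm{WKL}_0\vdash\mathrm{ART}_0$ by a proof that uses commutativity. The paper "The Computability, Definability, And Proof Theory Of Artinian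 Rings" records as open whether this persists in the noncommutative case. It does not say which ideals are meant; we read the question with left ideals, whose classical counterpart is the Hopkins–Levitzki theorem. With this reading Theorem A answers: no.

An *$\omega$-model* is given by a family $\mathcal M$ of subsets of $\mathbb N$; numbers are the true natural numbers, and set quantifiers range over $\mathcal M$. It is a model of $\mathrm{RCA}_0$ exactly when $\mathcal M$ is a *Turing ideal*: closed under join $\oplus$ and under computing from a member. It is a model of $\mathrm{WKL}_0$ exactly when, in addition, every infinite binary tree in $\mathcal M$ has a path in $\mathcal M$. So "$R$ is left Artinian in $\mathcal M$" speaks only about descending sequences that belong to $\mathcal M$. Since the numbers of $\mathcal M$ are the true ones, Theorem A shows that $\mathrm{ART}_0^{\mathrm{nc}}$ is not provable even from $\mathrm{WKL}_0$ plus full induction plus all true first-order arithmetic.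

One more textbook notion. A *$\Pi^0_1$ class in $X$* is a class of sets $Y$ defined by requiring, for all $n$, an $X$-decidable property of a finite part of $Y$. It is the set of paths of an $X$-computable binary tree, and if it is nonempty the tree is infinite. So an $\omega$-model of $\mathrm{WKL}_0$ containing $X$ contains a member of every nonempty $\Pi^0_1$ class in $X$.

A remark that is not used below. $\mathrm{ART}_0^{\mathrm{nc}}$ trivially implies $\mathrm{ART}_0$, and $\mathrm{ART}_0$ implies $\mathrm{WKL}$ over $\mathrm{RCA}_0$ (Conidis, *Chain conditions in computable rings*, Trans. AMS 362 (2010)). Granting this citation, $\mathrm{ART}_0^{\mathrm{nc}}$ is strictly stronger than $\mathrm{WKL}$ over $\mathrm{RCA}_0$ and provable in $\mathrm{ACA}_0$. Whether it is equivalent to $\mathrm{ACA}_0$ is not determined here.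

## From chains of left ideals to sequences of elements

Sequences of ideals are awkward; sequences of elements are easier to control. In an $\omega$-model of $\mathrm{WKL}_0$ we may pass to them.

**Lemma 1.** Let $\mathcal M$ be an $\omega$-model of $\mathrm{WKL}_0$ and $R\in\mathcal M$ a ring with identity.

(a) If $R$ is not left Artinian in $\mathcal M$, there is a sequence $(y_n)\in\mathcal M$ of elements of $R$ with
$$y_n\notin\sum_{m>n}Ry_m\quad\text{for all }n.\tag{1}$$

(b) If there is a sequence $(x_n)\in\mathcal M$ of elements of $R$ with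
$$x_n\notin\sum_{m<n}Rx_m\quad\text{for all }n,\tag{2}$$
then $R$ is not left Noetherian in $\mathcal M$.

*Proof.* (a) Let $(I_n)\in\mathcal M$ be a descending sequence of left ideals that is not eventually constant. Computably in $(I_n)$, search successively for $n_0<n_1<\cdots$ and $y_j\in I_{n_j}\setminus I_{n_{j+1}}$. Given $n_j$, the sequence is not constant from $n_j$ on, so the search succeeds. Then $(y_j)\in\mathcal M$. For $m>j$ we have $y_m\in I_{n_m}\subseteq I_{n_{j+1}}$, so $\sum_{m>j}Ry_m\subseteq I_{n_{j+1}}\not\ni y_j$.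

(b) Consider the class of all sequences $(I_n)$ of subsets such that each $I_n$ is a left ideal, $I_n\subseteq I_{n+1}$, $x_m\in I_n$ for $m<n$, and $x_n\notin I_n$. Each requirement is a universal statement about finite parts of $(I_n)$, decidable in $R\oplus(x_n)$; so this is a $\Pi^0_1$ class in $R\oplus(x_n)$. It is nonempty, because $I_n=\sum_{m<n}Rx_m$ is a member, by (2). This particular member need not lie in $\mathcal M$, since it asks which elements are sums of multiples of the $x_m$; but *some* member lies in $\mathcal M$. As $x_n\in I_{n+1}\setminus I_n$, that member is a strictly ascending sequence of left ideals. $\square$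

So we want $R$ and a sequence $(x_n)$ with (2) such that no sequence in the model satisfies (1). Two attempts by hand show where the difficulty lies. Let $k$ be a finite field.

**Example 1: square zero.** Let $R=k\oplus J$ with $J$ a $k$-space with basis $x_0,x_1,\dots$ and $J^2=0$. For $x\in J$ we have $Rx=kx$, so (2) holds. But $y_n=x_n$ satisfies (1) as well, and $I_n=\operatorname{span}(x_m:m\ge n)$ is a computable strictly descending sequence. So $(x_n)$ itself must not satisfy (1): later $x_m$ must be carried back to earlier ones by left multiplication.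

**Example 2: a backward shift.** Let $V$ have basis $v_0,v_1,\dots$, and let $R=k[b]\oplus V$ with $bv_{n+1}=v_n$, $bv_0=0$, $Vb=0$, $VV=0$. This is the trivial extension of $k[b]$ by a bimodule on which $b$ acts as $0$ from the right, so $R$ is a ring. Here $Rv_m=\operatorname{span}(v_0,\dots,v_m)$, so $x_n=v_n$ satisfies (2), and $x_n=bx_{n+1}$, so $(x_n)$ does not satisfy (1). But the multiplier betrays us: for $m\ge1$, $Rb^m=b^mk[b]$, so $y_n=b^{n+1}$ satisfies (1), and the left ideals $b^{n+1}k[b]$ form a computable strictly descending sequence.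

Some sequence with (1) must exist outside the model: by the classical Hopkins–Levitzki theorem a ring with (2) is not left Artinian in the real world. The hope is that all such sequences *grow too fast* to lie in $\mathcal M$.

## A growth condition that yields the model

This section makes the hope precise and reduces Theorem A to the construction of one ring. A function $f$ is *dominated* by $h$ if $f(n)\le h(n)$ for all $n$.

**Proposition 2.** Let $R$ be a ring with identity whose domain is $\mathbb N$, let $(x_n)$ be a sequence of elements, and let $O$ code $(+,\cdot,(x_n))$. Suppose: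

(i) for every total $O$-computable function $h$ there is $g$ such that for all $y_0,\dots,y_g\in R$ with $y_n\le h(n)$ there is $n\le g$ with $y_n\in\sum_{n<m\le g}Ry_m$;

(ii) $x_n\notin\sum_{m<n}Rx_m$ for all $n$.

Then there is an $\omega$-model $\mathcal M$ of $\mathrm{WKL}_0$ with $O\in\mathcal M$ such that $R$ is left Artinian and not left Noetherian in $\mathcal M$.

In (i) we compare elements of $R$ with $h(n)$ as natural numbers. The proof needs a model of $\mathrm{WKL}_0$ with slowly growing functions.

**Theorem 3 (relativized hyperimmune-free basis theorem, Jockusch–Soare 1972).** If $S$ is an infinite $X$-computable binary tree, it has a path $Z$ such that every function computable from $X\oplus Z$ is dominated by an $X$-computable one.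

*Proof.* Let $\Psi_0,\Psi_1,\dots$ list the oracle functionals with set oracles. For a string $\sigma$, the computation $\Psi_e^{X\oplus\sigma}(n)$ may use only the bits of $\sigma$; a query beyond $|\sigma|$ counts as non-convergence. We build infinite $X$-computable trees $S=S_0\supseteq S_1\supseteq\cdots$, where $S_{e+1}$ deals with $\Psi_e$.

Given $S_e$, consider for each $n$ the $X$-computable tree of all $\sigma\in S_e$ such that $\Psi_e^{X\oplus\sigma}(n)$ does not converge within $|\sigma|$ steps. If it is infinite for some $n$, let $S_{e+1}$ be this tree for one such $n$. Then $\Psi_e^{X\oplus Z}(n)$ diverges for every path $Z$ of $S_{e+1}$. If it is finite for every $n$, let $S_{e+1}=S_e$. Then for each $n$ one can $X$-computably find a level at which $\Psi_e^{X\oplus\sigma}(n)$ converges for all $\sigma\in S_e$ of that level. The maximum of these values is an $X$-computable function of $n$, and it dominates $\Psi_e^{X\oplus Z}$ for every path $Z$ of $S_e$.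

The path sets $[S_e]$ are nonempty, closed and decreasing in Cantor space. By compactness there is $Z\in\bigcap_e[S_e]$, and any such $Z$ works. $\square$

*Proof of Proposition 2.* **Step 1: the model.** Let $X_0=O$. Using bookkeeping over all pairs ($s$, infinite $X_s$-computable binary tree), each treated at some stage $\ge s$, let $X_{s+1}=X_s\oplus Z_s$, where $Z_s$ is a path as in Theorem 3 (with $X=X_s$) through the tree treated at stage $s$. Let $\mathcal M=\{Y:\exists s\ Y\le_T X_s\}$. This is a Turing ideal in which every infinite binary tree has a path, so it is an $\omega$-model of $\mathrm{WKL}_0$, and $O\in\mathcal M$. By induction on $s$, every $X_s$-computable function is dominated by an $O$-computable one: an $X_{s+1}$-computable function is dominated by an $X_s$-computable one by the choice of $Z_s$. So every function in $\mathcal M$ is dominated by an $O$-computable function.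

**Step 2: $R$ is left Artinian in $\mathcal M$.** Otherwise Lemma 1(a) gives $(y_n)\in\mathcal M$ with (1). As a function of $n$, $y_n$ is dominated by some $O$-computable $h$. By (i) there are $g$ and $n\le g$ with $y_n\in\sum_{n<m\le g}Ry_m$, contradicting (1).

**Step 3: $R$ is not left Noetherian in $\mathcal M$.** The sequence $(x_n)$ lies in $\mathcal M$ and satisfies (2), by (ii). Apply Lemma 1(b). $\square$

It remains to build $R$ with (i) and (ii). We take $R$ to be a union of finite local rings.

## Adjoining one multiplier: a success and two obstructions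

Suppose a finite local ring is given and we want to defeat one bound $h$. We fix enough of the ring to know many values $h(n)$. We then look at elements $y_n\le h(n)$, form a combination $u_0=y_{n_0}-\sum_{m>n_0}r_my_m$ in the radical, wait, and form a second combination $u_1$ from later $y$'s in newly added material. The sensible thing to try is to adjoin $f$ with $u_0=fu_1$. This puts $y_{n_0}$ into the left ideal generated by later $y$'s.

To control the interplay of old and new, we add material as follows. Call a finite-dimensional associative $k$-algebra $P$ without unit *nil* if $P^r=0$ for some $r$; let $P^1=k\oplus P$ and let $\mathrm{aug}:P^1\to k$ be the projection. For nil $Q,P$ let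
$$Q\triangleright P=P\oplus Q\otimes P^1,\quad P\cdot(Q\otimes P^1)=0,\quad (q\otimes x)p=q\otimes xp,\quad (q\otimes x)(q'\otimes x')=\mathrm{aug}(x)\,qq'\otimes x'$$
(associativity is a case of the next section). Old times new is zero; new times old is free. We write $q$ for $q\otimes1$ and $qp$ for $q\otimes p$.

**Example 3: success.** Let $P=ks$ with $s^2=0$ and $Q=kz$ with $z^2=0$. Then $A=Q\triangleright P$ has basis $s,z,zs$ with $sz=0$. Let $u_0=s$ and $u_1=z$. Let $A$ act on $W=A^1$ by left multiplication; this is faithful. Let $f\in\operatorname{End}_k(W)$ send $z\mapsto s$ and $1,s,zs\mapsto0$. The operator $fz$ sends $1\mapsto f(z)=s$, $s\mapsto f(zs)=0$, $z\mapsto0$, $zs\mapsto0$, and so does left multiplication by $s$; so $s=fz$ in $\operatorname{End}_k(W)$. Moreover $A$ and $f$ map every member of the flag $0\subset\langle zs\rangle\subset\langle zs,s\rangle\subset\langle zs,s,z\rangle\subset W$ into the previous one. So they generate a nil algebra containing $A$ in which $u_0=fu_1$. The flag consists of left ideals, and this is why we can also protect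 left ideals while enlarging.

**Obstruction 1: right annihilators.** Let $P=\operatorname{span}(s,s^2)$ with $s^3=0$, and $Q=kz$ with $z^2=0$. Suppose $u_0=s$ and $u_1=zs^2$. Then $u_1s=zs^3=0$ but $u_0s=s^2\ne0$. If $u_0=fu_1$ in any ring containing $Q\triangleright P$, then $s^2=u_0s=fu_1s=0$. So no such $f$ exists in any extension.

**Obstruction 2: left ideals we promised to keep proper.** To get (ii) we must preserve statements $x\notin RE$. Let $P=ks\oplus kt$ with $P^2=0$, and suppose we promised that $t$ stays outside $Rs$. If $u_0=t$ and $u_1=zs$, then $u_0=fu_1$ would give $t=fzs\in Rs$.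

In both failures $u_1\in Q\otimes P$: the component of $u_1$ in $Q\otimes1$ vanishes. In the success it did not. This dichotomy suggests the repair. Use many *windows* $Q_1,\dots,Q_M$ with $Q_wQ_v=0$ for $v\ne w$, and an element $u_w\in Q_w\otimes P^1$ from each. If some $u_w$ has a nonzero component in $Q_w\otimes 1$, carry it to $u_0$. If all these components vanish, do not aim at $u_0$; compare windows *with each other*. An element $u\in Q_w\otimes P$ has a support, the smallest $Y\subseteq P$ with $u\in Q_w\otimes Y$. The support decides both obstructions: writing $u=\sum q_i\otimes y_i$ with $(y_i)$ a basis of $Y$, the $q_i$ are independent, so $up=0$ if and only if $Yp=0$, and $u\in Q_w\otimes J$ if and only if $Y\subseteq J$. As $k$ is finite and $P$ was fixed before the windows, $P$ has finitely many subspaces; with enough windows two of them share a support, and we carry the later one to the earlier one.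

Two matters remain. One extension must serve all bounded sequences at once; it will, because the enlarged algebra is *all* flag-lowering endomorphisms of a suitable space (with two side conditions), not one generated by a particular $f$. And a general stage of the construction comes with a nontrivial old ring, so the elements to be cancelled have several coordinates; this is handled by a bookkeeping device, the frame, and an induction on the number of coordinates.

## Nil algebras, frames and the rings $F[L]$

Fix a finite field $k$ and let $\otimes=\otimes_k$. Nil algebras $N$, $N^1=k\oplus N$ and $\mathrm{aug}$ are as above. For a ring $S$ and $E\subseteq S$, $SE$ is the left ideal generated by $E$; products of subspaces mean spans of products. For $u\in L\otimes V$ and $\lambda\in V^*$ write $u^\lambda=(\mathrm{id}\otimes\lambda)(u)\in L$. Let $P\times L$ be the direct product.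

Every simple left $N^1$-module $S$ is one-dimensional and killed by $N$: by nilpotency $NS\neq S$, so $NS=0$, and $S$ is a simple $k$-space. Hence *any finite chain of left ideals of $N^1$ refines to one with one-dimensional factors, and $N$ kills these factors*.

**Definition (frame).** A frame is $F=(B,T,e)$, where $B$ is a nil algebra and $T\ne0$ is a finite-dimensional unital right $B^1$-module with $T=eB^1$.

Then $TB=eB$, and $TB\neq T$ by nilpotency, so $T=ke\oplus eB$. Let $\varepsilon:T\to k$ be linear with $\varepsilon(e)=1$, $\varepsilon(eB)=0$; so $\varepsilon(TB)=0$.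

**Definition ($F[L]$).** For a nil algebra $L$ let $F[L]=B\oplus L\otimes T$ with
$$b\cdot b'=bb',\quad b(l\otimes t)=0,\quad (l\otimes t)b=l\otimes tb,\quad (l\otimes t)(l'\otimes t')=\varepsilon(t)\,ll'\otimes t'.\tag{3}$$

Think of $B$ as the frozen past and of $L$ as a slot in which the ring may still grow. An element of $F[L]^1=B^1\oplus L\otimes T$ has a $B^1$-part, with finitely many possible values whatever $L$ is, and a part in $L\otimes T$, a vector with $\dim T$ coordinates in $L$.

**Examples.** For $F=(0,k,1)$ we get $F[L]=L$. For $F=(P,P^1,1)$ we have $\varepsilon=\mathrm{aug}$ and $F[L]=L\triangleright P$. For $F=(P,k,1)$ with $k\cdot P=0$ we get $F[L]=P\times L$.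

*Associativity.* Let $b,b',b''\in B$, $x=l\otimes t$, $x'=l'\otimes t'$, $x''=l''\otimes t''$. The triples $bb'b''$ and $xbb'$ are fine since $B$ is associative and $T$ is a module. If a $B$-factor stands to the left of an $L\otimes T$-factor, both bracketings vanish: $(bb')x=0=b(b'x)$; for $y\in F[L]$, $(bx)y=0=b(xy)$ because $xy\in L\otimes T$; and $(xb)x'=\varepsilon(tb)\,ll'\otimes t'=0=x(bx')$. Next, $(xx')b=\varepsilon(t)\,ll'\otimes t'b=x(x'b)$. Finally $(xx')x''=\varepsilon(t)\varepsilon(t')\,ll'l''\otimes t''=x(x'x'')$.

*Nilpotency.* A nonzero product of elements of $B$ and of the form $l\otimes t$ consists of $i$ factors $l\otimes t$ followed by $j$ factors from $B$. It lies in $L^i\otimes TB^j$ if $i\ge1$ and in $B^j$ if $i=0$. So $F[L]$ is nil. If $L\subseteq L'$ is a subalgebra, $F[L]\subseteq F[L']$ is a subalgebra.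

**Definition (two ways to freeze).** Given a frame $F=(B,T,e)$ and a nil algebra $P$, let

* $F_P^{\triangleright}=(F[P],\,P^1\otimes T,\,1\otimes e)$ with $(x\otimes t)b=x\otimes tb$ and $(x\otimes t)(p\otimes s)=\varepsilon(t)\,xp\otimes s$;
* $F_P^{\sqcup}=(F[P],\,T,\,e)$ with $t\cdot b=tb$ and $t\cdot(p\otimes s)=0$.

Both declare $F[P]$ to be past. In the first, future elements can be multiplied freely on the right by $P$; in the second, $P$ and the future annihilate each other. For $F=(0,k,1)$ we get $F_P^\triangleright=(P,P^1,1)$ and $F_P^\sqcup=(P,k,1)$.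

*These are frames.* For $F_P^{\triangleright}$ the module axioms are:
$$\begin{aligned}
((x\otimes t)b)b'&=(x\otimes t)(bb'),\\
((x\otimes t)b)(p\otimes s)&=\varepsilon(tb)\,xp\otimes s=0=(x\otimes t)(b(p\otimes s)),\\
((x\otimes t)(p\otimes s))b&=\varepsilon(t)\,xp\otimes sb=(x\otimes t)((p\otimes s)b),\\
((x\otimes t)(p\otimes s))(p'\otimes s')&=\varepsilon(t)\varepsilon(s)\,xpp'\otimes s'=(x\otimes t)((p\otimes s)(p'\otimes s')).
\end{aligned}$$
Cyclicity: $(1\otimes e)B^1=1\otimes T$ and $(1\otimes e)(p\otimes s)=p\otimes s$, so $(1\otimes e)F[P]^1=P^1\otimes T$. Also $(P^1\otimes T)F[P]=(1\otimes e)F[P]=1\otimes eB+P\otimes T$, so the new $\varepsilon$ is $\mathrm{aug}\otimes\varepsilon$. For $F_P^{\sqcup}$, products with only $B$-factors are fine, and $(tb)(p\otimes s)=0=t(b(p\otimes s))$; $(t(p\otimes s))b=0=t(p\otimes sb)$; $(t(p\otimes s))(p'\otimes s')=0=t((p\otimes s)(p'\otimes s'))$. Cyclicity: $eF[P]^1=eB^1=T$. The map $\varepsilon$ is unchanged.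

The next lemma says that growing after a freeze is the same as growing the original slot in a particular way.

**Lemma 4.** Naturally in $L$: $F_P^{\triangleright}[L]=F[L\triangleright P]$ and $F_P^{\sqcup}[L]=F[P\times L]$.

*Proof.* The underlying spaces are, canonically, $B\oplus P\otimes T\oplus L\otimes P^1\otimes T$ and $B\oplus P\otimes T\oplus L\otimes T$. On $B\oplus P\otimes T=F[P]$ the products agree. Products of an element of $B$, or of some $p\otimes s$, with anything having an $L$-factor on the right are $0$ on both sides: on the left side by (3), on the right side by (3) and because $P\cdot(L\otimes P^1)=0$, respectively $P\cdot L=0$. In the first case, on both sides,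
$$(l\otimes x\otimes t)b=l\otimes x\otimes tb,\quad (l\otimes x\otimes t)(p\otimes s)=\varepsilon(t)\,l\otimes xp\otimes s,$$
$$(l\otimes x\otimes t)(l'\otimes x'\otimes t')=\varepsilon(t)\mathrm{aug}(x)\,ll'\otimes x'\otimes t'.$$
In the second case, on both sides, $(l\otimes t)b=l\otimes tb$, $(l\otimes t)(p\otimes s)=0$, $(l\otimes t)(l'\otimes t')=\varepsilon(t)\,ll'\otimes t'$. $\square$

We treat these canonical isomorphisms as equalities. For $L=0$ they are the identity of $F[P]$.

## Conditions, moves and flattening

The ring will be a union along a sequence of finite approximations, each with promises for (ii).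

**Definition (condition).** A condition is $p=(F,L,\mathfrak m)$, where $F$ is a frame, $L$ is nil, and $\mathfrak m=(E_n,x_n)_{n<\ell}$ is a list of *markers* with $E_n\subseteq F[L]$, $x_n\in F[L]$, $E_n\cup\{x_n\}\subseteq E_{n+1}$ if $n+1<\ell$, and $x_n\notin F[L]^1E_n$; together with a numbering of the finite ring $A_p:=F[L]^1$ by $\{0,\dots,|A_p|-1\}$. Write $\operatorname{rad}A_p=F[L]$.

**Definition (moves).**

* *Freeze*: $(F,L,\mathfrak m)\to(F_L^{\triangleright},0,\mathfrak m)$ or $(F_L^{\sqcup},0,\mathfrak m)$, same numbering. As $F_L^{\triangleright}[0]=F_L^{\sqcup}[0]=F[L]$, the ring is unchanged.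
* *Grow*: $(F,L,\mathfrak m)\to(F,L',\mathfrak m')$, where the result is a condition, $L\subseteq L'$ is a subalgebra, $\mathfrak m'$ extends $\mathfrak m$, $E_n\supseteq F[L]$ for each new $n$, and the numbering is extended.

Write $q\le p$ if $q$ arises from $p$ by finitely many moves. Then $A_p$ is a subring of $A_q$ with compatible numbering, $\operatorname{rad}A_p\subseteq\operatorname{rad}A_q$, and $\le$ is transitive. Note that a grow move must keep the old promises $x_n\notin F[L']^1E_n$ in the larger ring.

**Lemma 5 (flattening).** If $q\le p=(F,L,\mathfrak m)$, there is $L^*\supseteq L$ with $A_q=F[L^*]^1$ such that $q^\flat=(F,L^*,\mathfrak m_q)$, with the numbering of $q$, arises from $p$ by one grow move.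

The point: we may have to make many moves before we learn the values $h(n)$, but afterwards we can pretend that the frame, and with it $\dim T$, never changed.

*Proof.* By induction on the number of moves we show: for $q=(F_q,L_q,\mathfrak m_q)\le p$ there is an operation $\gamma$ on nil algebras, preserving inclusions of subalgebras, with $F_q[X]=F[\gamma(X)]$ naturally in $X$, with $L\subseteq\gamma(L_q)$, and with $E_n\supseteq F[L]$ for all markers of $q$ not in $\mathfrak m$. For zero moves take $\gamma=\mathrm{id}$.

If $q$ is followed by a freeze, put $\gamma'(X)=\gamma(X\triangleright L_q)$, respectively $\gamma(L_q\times X)$. By Lemma 4, $(F_q)^{\triangleright}_{L_q}[X]=F_q[X\triangleright L_q]=F[\gamma'(X)]$, and likewise for $\sqcup$. Also $\gamma'(0)=\gamma(L_q)\supseteq L$. If $q$ is followed by a grow move $L_q\subseteq L_q'$, keep $\gamma$. Then $\gamma(L_q')\supseteq\gamma(L_q)\supseteq L$, and each new $E_n$ contains $F_q[L_q]=F[\gamma(L_q)]\supseteq F[L]$.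

Put $L^*=\gamma(L_q)$. Then $q^\flat$ is a condition because its ring and markers are those of $q$. $\square$

**Lemma 6.** Every $p$ has $q\le p$ with $|A_q|>|A_p|$ and one more marker.

*Proof.* Let $p=(F,L,\mathfrak m)$ with $\ell$ markers, $L'=L\times kz$ with $z^2=0$, and add $E_\ell=F[L]$, $x_\ell=z\otimes e$. The set $E_\ell$ contains all earlier $E_n$ and $x_n$. Since $(z\otimes t)b=z\otimes tb$ and $(z\otimes t)(l\otimes s)=\varepsilon(t)\,zl\otimes s=0$, we get $F[L']^1F[L]\subseteq F[L]\oplus z\otimes eB$, which does not contain $z\otimes e$. For the old markers, $F[L']^1E_n\subseteq F[L]^1E_n\oplus z\otimes T$. Its intersection with $F[L]$ is $F[L]^1E_n$, and $x_n\in F[L]\setminus F[L]^1E_n$. $\square$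

**Example 4.** Start with $((0,k,1),0,\emptyset)$, whose ring is $k$, and apply Lemma 6 repeatedly. The rings are $k\oplus\operatorname{span}(z_0,\dots,z_n)$ with all products of $z$'s zero, $x_n=z_n$ and $E_n=\operatorname{span}(z_0,\dots,z_{n-1})$. The union is the ring of Example 1. So (ii) comes for free from Lemma 6; the remaining work is (i).

## The collapse lemma

We now prove the precise form of "carry a window to $u_0$, or a later window to an earlier one". For $u\in Q_w\otimes(P\otimes V)$, the *support* of $u$ is the smallest $Y\subseteq P\otimes V$ with $u\in Q_w\otimes Y$.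

**Lemma 7.** Let $F=(B,T,e)$ be a frame, $P,Q_1,\dots,Q_M$ nil, $Q=Q_1\times\cdots\times Q_M$, $A=Q\triangleright P$. Let $E_n\subseteq F[A]$, $x_n\in F[A]$ $(n<\ell)$ and $\ell_0\le\ell$ satisfy: $E_n\cup\{x_n\}\subseteq F[P]$ for $n<\ell_0$; $F[P]\subseteq E_n$ for $n\ge\ell_0$; $E_n\cup\{x_n\}\subseteq E_{n+1}$; $x_n\notin F[A]^1E_n$. Then there is a nil algebra $N\supseteq A$ such that:

1. $x_n\notin F[N]^1E_n$ for all $n<\ell$.
2. Let $V$ be a finite-dimensional space, $u_0\in P\otimes V$, $u_w\in Q_w\otimes P^1\otimes V$ $(1\le w\le M)$. Let $\kappa_w\in Q_w\otimes V$ be the image of $u_w$ under $\mathrm{id}\otimes\mathrm{aug}\otimes\mathrm{id}$, let $C_w=\{\kappa_w^{\lambda}:\lambda\in V^*\}$ and $\Delta_w=\{\lambda\in V^*:\kappa_w^\lambda\in C_wQ_w\}$. If $\bigcap_w\Delta_w=0$, there are $f_w\in N$ with $u_0=\sum_wf_wu_w$ in $N\otimes V$.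
3. Let $w<w'$, and let $u_w\in Q_w\otimes(P\otimes V)$, $u_{w'}\in Q_{w'}\otimes(P\otimes V)$ have the same support. Then there is $f\in N$ with $u_w=fu_{w'}$ in $N\otimes V$.

Here $fu$ means: multiply the first tensor factor by $f$. If $\dim V=1$, then $C_w$ is spanned by a single $\kappa_w$, and $\kappa_w\in\kappa_wQ_w$ forces $\kappa_w=0$ by nilpotency; so $\bigcap_w\Delta_w=0$ says that some $\kappa_w\ne0$. This is the dichotomy found above.

*Proof.* **Step 1: a space on which $A$ acts faithfully.** We want to find $N$ inside an endomorphism algebra, as in Example 3. Let $F_1=F_P^{\triangleright}=(B_1,T_1,e_1)$, so $B_1=F[P]=B\oplus P\otimes T$, $T_1=P^1\otimes T$, $e_1=1\otimes e$. Let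
$$W=F[A]^1=F_1[Q]^1=B_1^1\oplus Q\otimes T_1=B^1\oplus A\otimes T.$$
$T_1$ is a $(P^1,B_1^1)$-bimodule, with $P^1$ acting by left multiplication on the first tensor factor.

Let $\psi:B_1^1\to T_1$, $\psi(\beta)=e_1\beta$. For $\beta\in B^1$, $e_1(\beta+p\otimes t)=1\otimes e\beta+p\otimes t$. So $\psi$ is onto, with kernel $K=\{\beta\in B^1:e\beta=0\}$. For $p\in P$, $\beta\in B_1^1$ put $p\beta:=(p\otimes e)\beta\in P\otimes T$. Since $e_1(p\otimes e)=p\otimes e=p\,e_1$ in $T_1$, we get $\psi(p\beta)=p\,\psi(\beta)$; and $pK=p\otimes eK=0$.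

$A$ acts on $W$ by $a\cdot\omega=(a\otimes e)\omega$. This is an algebra action since $(a\otimes e)(a'\otimes e)=aa'\otimes e$, and it is faithful since $a\cdot1=a\otimes e$. Moreover $A\cdot W\subseteq A\otimes T$, and $A\cdot K=0$ because $(a\otimes e)\beta=a\otimes e\beta$ for $\beta\in B^1$. Explicitly, since $(q\otimes x)\otimes e=q\otimes xe_1$, for $p\in P$, $q\otimes x\in Q\otimes P^1$, $\beta\in B_1^1$ and $q'\otimes s\in Q\otimes T_1$:
$$p\cdot\beta=p\beta,\quad p\cdot(q'\otimes s)=0,\quad (q\otimes x)\cdot\beta=q\otimes x\psi(\beta),\quad(q\otimes x)\cdot(q'\otimes s)=\mathrm{aug}(x)\,qq'\otimes s.\tag{4}$$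

**Step 2: a chain of left ideals through all $F[A]^1E_n$.** The chain must contain the ideals we promised to protect, and it must be fine enough to see the order of the windows. For a left ideal $J$ of $B_1^1$ put $Z_J=J\oplus Q\otimes e_1J$. Since $T_1J=e_1B_1^1J=e_1J$, this is the left ideal of $W$ generated by $J$. So if $E\subseteq B_1$, then $F[A]^1E=Z_{B_1^1E}$.

Choose left ideals $0=J_0\subset J_1\subset\cdots\subset J_\sigma=B_1$ of $B_1^1$ with $\dim J_i/J_{i-1}=1$, containing among them all $B_1^1E_n$ with $n<\ell_0$. These form an ascending chain inside $B_1$, so this is possible, and $B_1J_i\subseteq J_{i-1}$. Put $Q_{\le v}=Q_1\times\cdots\times Q_v$ and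
$$X_{i,v}=Q\otimes e_1J_{i-1}+Q_{\le v}\otimes e_1J_i\qquad(1\le i\le\sigma,\ 0\le v\le M).\tag{5}$$
The subspaces $J_{i-1}\oplus X_{i,v}$ are left ideals of $W$, because $QQ_{\le v}\subseteq Q_{\le v}$, $T_1J_{i-1}\subseteq e_1J_{i-1}$ and $B_1(Q\otimes T_1)=0$. Moreover
$$Z_{J_{i-1}}=J_{i-1}\oplus X_{i,0}\subseteq\cdots\subseteq J_{i-1}\oplus X_{i,M}\subset J_i\oplus X_{i,M}=Z_{J_i},$$
the last inclusion being of codimension one. Beyond $Z_{B_1}$ take $Z_{B_1}\subseteq F[A]^1E_{\ell_0}\subseteq\cdots\subseteq F[A]^1E_{\ell-1}\subseteq W$; the first inclusion holds as $B_1=F[P]\subseteq E_{\ell_0}$ (if $\ell_0=\ell$, take just $Z_{B_1}\subseteq W$). Refine everything to a series $0=Z_0\subset Z_1\subset\cdots\subset Z_D=W$ of left ideals with one-dimensional factors. Then $F[A]Z_i\subseteq Z_{i-1}$, and all $F[A]^1E_n$ $(n<\ell)$ occur in the series.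

Let $0\ne Z_i\subseteq Z_{B_1}$, and look at the smallest displayed ideal containing $Z_i$. There are two cases:

* (a) $J_{j-1}\oplus X_{j,v-1}\subsetneq Z_i\subseteq J_{j-1}\oplus X_{j,v}$ for some $j$ and $v\ge1$; then $Z_{i-1}\supseteq J_{j-1}\oplus X_{j,v-1}$;
* (b) $Z_i=Z_{J_j}$ for some $j$, with $Z_{i-1}=J_{j-1}\oplus X_{j,M}$.

In both cases $Z_i$ is *homogeneous*: $Z_i=J\oplus X$ with $J\subseteq B_1^1$ and $X\subseteq Q\otimes T_1$. In case (a), $Z_i=J_{j-1}\oplus(Z_i\cap X_{j,v})$.

**Step 3: the algebra $N$.** Let
$$N=\{f\in\operatorname{End}_k(W):\ f(K)=0,\ f(W)\subseteq A\otimes T,\ f(Z_i)\subseteq Z_{i-1}\ (1\le i\le D)\}$$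
under composition. It is closed under composition and any product of $D$ elements is $0$. By Step 1 and $F[A]Z_i\subseteq Z_{i-1}$, the action embeds $A$ into $N$. So $N$ is a nil algebra containing $A$. It does not depend on any $u_w$.

**Step 4: proof of (1).** We show that the promises survive, by evaluating elements of $F[N]^1$ back into $W$. Define $\operatorname{ev}:F[N]^1=B^1\oplus N\otimes T\to W$ by $\operatorname{ev}(\beta)=\beta$ and $\operatorname{ev}(f\otimes e\beta)=f(\beta)$ for $\beta\in B^1$. This is well defined because $T=eB^1\cong B^1/K$ and $f(K)=0$. On $F[A]^1$ it is the identity, since $a\cdot\beta=a\otimes e\beta$.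

*Claim: if $Z$ is in the series, $\omega\in Z$ and $r\in F[N]^1$, then $\operatorname{ev}(r\omega)\in Z$.* Write $\omega=\beta+\alpha$ with $\beta\in B^1$, $\alpha=\sum_ja_j\otimes e\beta_j\in A\otimes T$, $\beta_j\in B^1$. As $T=ke\oplus eB$, there are three cases.

* $r=\beta'\in B^1$. Then $r\omega\in Z$, since $Z$ is a left ideal of $W$, and $\operatorname{ev}(r\omega)=r\omega$.
* $r=f\otimes e$. Then $r\omega=f\otimes e\beta+\sum_jfa_j\otimes e\beta_j$, so $\operatorname{ev}(r\omega)=f(\beta)+\sum_jf(a_j\cdot\beta_j)=f(\beta)+f(\alpha)=f(\omega)\in Z$.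
* $r=f\otimes e\beta'$ with $\beta'\in B$. Then $\varepsilon(e\beta')=0$, so $r\omega=f\otimes e\beta'\beta$. Also $\beta'\omega=\beta'\beta$, since $B(A\otimes T)=0$; so $\beta'\beta\in Z$ and $\operatorname{ev}(r\omega)=f(\beta'\beta)\in Z$.

Hence $\operatorname{ev}(F[N]^1E_n)\subseteq F[A]^1E_n$. If $x_n\in F[N]^1E_n$, then $x_n=\operatorname{ev}(x_n)\in F[A]^1E_n$, a contradiction.

**Step 5: proof of (2), the key implication.** We must define the $f_w$ as operators on $W$; the following claim says that nothing forbids it. For $\xi=\sum_j\lambda_j\otimes\omega_j\in V^*\otimes W$ put $U_w(\xi)=\sum_ju_w^{\lambda_j}\cdot\omega_j$ for $w=0,\dots,M$. By (4), $U_0(\xi)\in P\otimes T\subseteq B_1$, and $U_w(\xi)\in Q_w\otimes T_1$ for $w\ge1$. We need $f_w\in N$ with $U_0=\sum_{w\ge1}f_wU_w$.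

*Claim. Let $J\subseteq B_1$ be a left ideal of $B_1^1$. If $U_w(\xi)\in Z_J$ for all $w\ge1$, then $U_0(\xi)\in B_1J$.*

Write $\xi=\sum_i\lambda_i\otimes\beta_i+\sum_j\lambda_j'\otimes(q_j\otimes s_j)$ with $\beta_i\in B_1^1$, $q_j\in Q$, $s_j\in T_1$. Let $\bar M=T_1/e_1J$. It is a left $P$-module, because $e_1J=\psi(J)$, $P\psi(J)=\psi(PJ)$ and $PJ\subseteq B_1J\subseteq J$. Let $\bar\Psi\in V^*\otimes\bar M$ be the class of $\sum_i\lambda_i\otimes\psi(\beta_i)$.

If $\bar\Psi=0$, then $\sum_i\lambda_i\otimes\beta_i\in V^*\otimes(J+K)$, because $\psi(\beta)\in\psi(J)$ means $\beta\in J+K$. As $P$ kills $Q\otimes T_1$, $U_0(\xi)=\sum_iu_0^{\lambda_i}\beta_i\in P(J+K)=PJ\subseteq B_1J$.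

Suppose $\bar\Psi\ne0$; we derive a contradiction. Let $\bar X\ne0$ be the smallest subspace with $\bar\Psi\in V^*\otimes\bar X$. Since $P$ is nilpotent, $\bar X\not\subseteq P\bar X$. Choose $\mu\in\bar M^*$ with $\mu(P\bar X)=0$ and $\mu(\bar X)\ne0$. Then $\lambda_0:=(\mathrm{id}\otimes\mu)\bar\Psi\ne0$; otherwise $\bar\Psi\in V^*\otimes(\bar X\cap\ker\mu)$, against minimality. Write $u_w=\kappa_w\otimes1+\rho_w$, with $1\in P^1$ in the middle factor and $\rho_w\in Q_w\otimes P\otimes V$. We have $U_w(\xi)\in(Q_w\otimes T_1)\cap Z_J=Q_w\otimes e_1J$, so $U_w(\xi)$ maps to $0$ under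
$$Q_w\otimes T_1\to Q_w\otimes\bar M\xrightarrow{\ \mathrm{id}\otimes\mu\ }Q_w.$$
Compute this image by (4). A summand $q\otimes p\otimes v$ of $\rho_w$ contributes $q\,\mu\bigl(p\sum_i\lambda_i(v)\overline{\psi(\beta_i)}\bigr)\in q\,\mu(P\bar X)=0$ on the $\beta_i$, and $0$ on the $q_j\otimes s_j$, as $\mathrm{aug}(p)=0$. The part $\kappa_w\otimes1$ contributes $\kappa_w^{\lambda_0}$ on the $\beta_i$. Hence
$$0=\kappa_w^{\lambda_0}+\sum_j\kappa_w^{\lambda_j'}q_j\,\mu(\bar s_j).$$
Since $Q_wQ_v=0$ for $v\neq w$, only the $Q_w$-components of the $q_j$ matter, and the sum lies in $C_wQ_w$. So $0\ne\lambda_0\in\Delta_w$ for all $w$, contradicting $\bigcap_w\Delta_w=0$. This proves the claim.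

**Step 6: proof of (2), building the operators.** Put $Y_i=Z_i+K$ $(0\le i\le D)$ and
$$\Omega=\{(U_w(\xi))_{w\ge1}:\xi\in V^*\otimes W\}\subseteq(Q\otimes T_1)^M\subseteq W^M.$$
By the claim with $J=0$, $f\bigl((U_w(\xi))_w\bigr):=U_0(\xi)$ is a well-defined linear map on $\Omega$. We show
$$f(\Omega\cap Y_i^M)\subseteq Z_{i-1}\cap(A\otimes T)\qquad(1\le i\le D).\tag{6}$$
Since $U_0(\xi)\in P\otimes T\subseteq(A\otimes T)\cap Z_{B_1}$, this is clear if $Z_i\supsetneq Z_{B_1}$, for then $Z_{B_1}\subseteq Z_{i-1}$. Otherwise $Z_{J_{j-1}}\subsetneq Z_i\subseteq Z_{J_j}$ for some $j$. Suppose $U_w(\xi)\in Z_i+K$ for all $w\ge1$. Since $Z_i$ is homogeneous, $K\subseteq B_1^1$ and $U_w(\xi)\in Q\otimes T_1$, we get $U_w(\xi)\in Z_i\subseteq Z_{J_j}$. The claim gives $U_0(\xi)\in B_1J_j\subseteq J_{j-1}\subseteq Z_{J_{j-1}}\subseteq Z_{i-1}$.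

Now extend $f$ to $W^M$. Since $\Omega\cap K^M=0$, put $f=0$ on $K^M=Y_0^M$. Suppose $f$ is defined on $\Omega+Y_{i-1}^M$ with $f(Y_j^M)\subseteq Z_{j-1}\cap(A\otimes T)$ for $1\le j<i$ and $f(K^M)=0$. By the modular law,
$$(\Omega+Y_{i-1}^M)\cap Y_i^M=(\Omega\cap Y_i^M)+Y_{i-1}^M,$$
and $f$ maps this into $Z_{i-1}\cap(A\otimes T)$, by (6) and the hypothesis. Put $f=0$ on a complement of this space in $Y_i^M$. This defines $f$ on $\Omega+Y_i^M$ with $f(Y_i^M)\subseteq Z_{i-1}\cap(A\otimes T)$. As $Y_D=W$, in the end $f$ is defined on $W^M$. Its $M$ coordinate restrictions $f_w:W\to W$ kill $K$, map $W$ into $A\otimes T$ and $Z_i$ into $Z_{i-1}$; so $f_w\in N$, and $\sum_wf_wU_w=U_0$. Taking $\xi=\lambda\otimes\omega$ for all $\omega\in W$ gives $u_0^\lambda=\sum_wf_wu_w^\lambda$ in $N$ for all $\lambda\in V^*$, that is, $u_0=\sum_wf_wu_w$.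

**Step 7: proof of (3).** Here we write the operator down directly. Let $(y_i)$ be a basis of the common support, $u_w=\sum q_i\otimes y_i$ and $u_{w'}=\sum q_i'\otimes y_i$. By minimality of the support, $(q_i')$ is linearly independent in $Q_{w'}$. Let $\varphi:Q\to Q$ be linear, zero on $Q_v$ for $v\ne w'$, with $\varphi(Q_{w'})\subseteq Q_w$ and $\varphi(q_i')=q_i$. Since $T_1=ke_1\oplus e_1B_1$, we have $W=B_1^1\oplus Q\otimes e_1\oplus Q\otimes e_1B_1$. Let $f$ be $\varphi\otimes\mathrm{id}$ on $Q\otimes e_1B_1$ and $0$ on $B_1^1\oplus Q\otimes e_1$. Clearly $f(K)=0$ and $f(W)\subseteq Q_w\otimes e_1B_1\subseteq A\otimes T$.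

We check $f(Z_i)\subseteq Z_{i-1}$. If $Z_i\supsetneq Z_{B_1}$, then $f(W)\subseteq Q_w\otimes e_1B_1\subseteq Z_{B_1}\subseteq Z_{i-1}$. In case (a), $Z_{i-1}\supseteq J_{j-1}\oplus X_{j,v-1}$, and $f(Z_i)$ lies in $Q_w\otimes e_1J_{j-1}$, plus $Q_w\otimes e_1J_j$ if $v\ge w'$. Now $Q_w\otimes e_1J_{j-1}\subseteq X_{j,0}\subseteq X_{j,v-1}$; and if $v\ge w'>w$, then $w\le v-1$, so $Q_w\otimes e_1J_j\subseteq X_{j,v-1}$ by (5). In case (b), $f(Z_i)\subseteq Q_w\otimes e_1J_j\subseteq X_{j,M}\subseteq Z_{i-1}$. So $f\in N$. Case (a) is the place where $w<w'$ is needed.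

By (4), $u_{w'}^\lambda$ and $u_w^\lambda$ vanish on $Q\otimes T_1$, as their $P^1$-components lie in $P$. For $\beta\in B_1^1$ we have $u_{w'}^\lambda\cdot\beta=\sum_iq_i'\otimes y_i^\lambda\psi(\beta)$, with $y_i^\lambda\in P$ and $y_i^\lambda\psi(\beta)=\psi(y_i^\lambda\beta)\in e_1B_1$. So $f(u_{w'}^\lambda\cdot\beta)=\sum_iq_i\otimes y_i^\lambda\psi(\beta)=u_w^\lambda\cdot\beta$. Hence $fu_{w'}^\lambda=u_w^\lambda$ for all $\lambda$. $\square$

## Killing bounded sequences

Now we bring in the functions $h$. In this and the next section oracles are triples of functions $(+,\cdot,n\mapsto x_n)$ on $\mathbb N$, and a query asks for one value of one of them. A condition $p$ determines finite partial oracles, its *tables*: those of $+,\cdot$ on $\{0,\dots,|A_p|-1\}$, and of $n\mapsto$ (number of $x_n$) for the markers of $p$. For an oracle functional $\Phi$, $\Phi^p(n)\downarrow$ means that the computation halts with all its queries answered by these tables. If the tables of $q$ extend those of $p$, in particular if $q\le p$, then $\Phi^p(n)\downarrow$ implies $\Phi^q(n)\downarrow=\Phi^p(n)$.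

**Definition.** A condition $p$ is *$\Phi$-total* if for all $q\le p$ and all $n$ there is $q'\le q$ with $\Phi^{q'}(n)\downarrow$. A condition $q$ is *$c$-ready* if $\Phi^q(n)\downarrow<|A_q|$ for all $n\le c$. In a $c$-ready $q$, a *bounded sequence on $[a,c]$* is $(y_n)_{a\le n\le c}$ with $y_n\in A_q$ of number $\le\Phi^q(n)$.

If $p$ is $\Phi$-total, so is every $q\le p$; and below $p$ there is a $c$-ready condition for each $c$: treat $n=0,\dots,c$ successively, then apply Lemma 6 repeatedly to enlarge the ring. As an example, let $\Phi(n)$ return the number of $x_n$. By Lemma 6 every condition is $\Phi$-total; a condition with more than $c$ markers is $c$-ready; and $(x_n)_{a\le n\le c}$ is a bounded sequence. One feature will be used constantly: if the tables of $q$ extend those of a $c$-ready $q'$, then a bounded sequence on $[a,c]$ in $A_q$ already lies in $A_{q'}$, because its numbers are $\le\Phi^{q'}(n)<|A_{q'}|$.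

**Lemma 8.** Let $p=(F,L,\mathfrak m)$ be $\Phi$-total, $F=(B,T,e)$, $\pi:T\to V$ a linear surjection, $a\in\mathbb N$. There are $c\ge a$ and a $c$-ready $q=(F,L',\mathfrak m')$, obtained from $p$ by one grow move, such that for every bounded sequence $(y_n)_{a\le n\le c}$ in $A_q$ there are $n\in[a,c]$ and $r_m\in A_q$ with
$$u=y_n-\sum_{n<m\le c}r_my_m\in L'\otimes T,\qquad(\mathrm{id}\otimes\pi)(u)=0.$$

The map $\pi$ selects the coordinates of $T$ that we can already cancel; we want $\pi=\mathrm{id}$.

*Proof.* We use induction on $d=\dim V$, for fixed $\Phi$ and all $p,\pi,a$ simultaneously.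

**Step 1: $d=0$, by the pigeonhole principle.** Let $c=a+|B^1|$, let $q'\le p$ be $c$-ready, and let $q=(q')^\flat=(F,L',\mathfrak m_{q'})$ by Lemma 5; it has the same tables as $q'$. Two of the $|B^1|+1$ elements $y_n$, say with indices $n<m$, have the same $B^1$-component in $A_q=B^1\oplus L'\otimes T$. Take $u=y_n-y_m$.

Now let $d\ge1$.

**Step 2: the element to be cancelled.** Apply the case $d=0$ to $p$ and $a$. We get $c_0$ and $q_0=(F,P,\mathfrak m_0)$. Let $F_1=F_P^{\triangleright}=(B_1,T_1,e_1)$ and $p_1=(F_1,0,\mathfrak m_0)\le q_0\le p$.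

**Step 3: the windows.** Each window makes all but one coordinate of its "$Q\otimes1$-part" vanish, by the induction hypothesis, and every possible remaining coordinate is tried many times. For each $0\ne\lambda\in V^*$ fix $\Lambda_\lambda$ with $V^*=k\lambda\oplus\Lambda_\lambda$. Let $V_\lambda$ be the quotient of $V$ with dual $\Lambda_\lambda$, of dimension $d-1$, and let
$$\pi_\lambda:\ T_1=P^1\otimes T\xrightarrow{\ \mathrm{aug}\otimes\pi\ }V\to V_\lambda,$$
a surjection. Let $\nu=1+{}$the number of subspaces of $P\otimes V$, finite as $k$ is finite. Choose a list $\lambda(1),\dots,\lambda(M)$ in which each nonzero element of $V^*$ occurs exactly $\nu$ times.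

For $w=1,\dots,M$ apply the induction hypothesis to $p_w=(F_w,0,\mathfrak m_{w-1})$, the map $\pi_{\lambda(w)}$, and the start $a_w=c_{w-1}+1$. We obtain $c_w$ and $q_w=(F_w,Q_w,\mathfrak m_w)$. Put $F_{w+1}=(F_w)^{\sqcup}_{Q_w}$ and $p_{w+1}=(F_{w+1},0,\mathfrak m_w)\le q_w$. The freeze $\sqcup$ does not change the module, so each $F_w$ has module $T_1$ as a space, with generator $e_1$, and $\pi_{\lambda(w)}$ makes sense. All these conditions are $\le p$, hence $\Phi$-total. By Lemma 4, $F_w[X]=F_1[Q_1\times\cdots\times Q_{w-1}\times X]$. So with $Q=Q_1\times\cdots\times Q_M$ and $A=Q\triangleright P$ we have $A_{q_M}=F_1[Q]^1=F[A]^1$.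

**Step 4: the collapse.** We apply Lemma 7 to the markers $\mathfrak m_M$, with $\ell_0$ the length of $\mathfrak m_0$. For $n<\ell_0$, $E_n\cup\{x_n\}\subseteq F[P]$, as $q_0$ is a condition. For $n\ge\ell_0$, $E_n$ was added in some grow move from $p_w$ to $q_w$, so it contains $\operatorname{rad}A_{p_w}\supseteq F[P]$. And $x_n\notin F[A]^1E_n$, since $q_M$ is a condition. Let $N$ be as in Lemma 7, $q=(F,N,\mathfrak m_M)$ with a numbering extending that of $A_{q_M}$, and $c=c_M$.

By Lemma 7(1), $q$ is a condition. It arises from $p$ by one grow move: $L\subseteq P\subseteq A\subseteq N$ are subalgebras; $\mathfrak m_M$ extends $\mathfrak m_0$, which extends $\mathfrak m$; and each $E_n$ not in $\mathfrak m$ contains $F[L]$, for $n<\ell_0$ because $q_0$ arises from $p$ by a grow move, and for $n\ge\ell_0$ because $E_n\supseteq F[P]$. It is $c$-ready because its tables extend those of $q_M$.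

**Step 5: verification.** Let $(y_n)_{a\le n\le c}$ be bounded in $A_q$. The tables of $q$ extend those of $q_0$ and of each $q_w$, so the restrictions to $[a,c_0]$ and $[a_w,c_w]$ are bounded sequences in $A_{q_0}$ and $A_{q_w}$. Hence we get $u_0=y_{n_0}-\sum_{m>n_0}r_my_m\in P\otimes T$ with all indices in $[a,c_0]$. For each $w$ we get $u_w=y_{n_w}-\sum_{m>n_w}r_my_m\in Q_w\otimes T_1=Q_w\otimes P^1\otimes T$ with all indices in $[a_w,c_w]$ and $(\mathrm{id}\otimes\pi_{\lambda(w)})(u_w)=0$. Let $\bar u_w=(\mathrm{id}\otimes\pi)(u_w)\in A\otimes V$, so $\bar u_0\in P\otimes V$ and $\bar u_w\in Q_w\otimes P^1\otimes V$ for $w\ge1$. Define $\kappa_w,C_w,\Delta_w$ from the $\bar u_w$ as in Lemma 7(2). The image of $\kappa_w$ in $Q_w\otimes V_{\lambda(w)}$ is $(\mathrm{id}\otimes\pi_{\lambda(w)})(u_w)=0$, so $\kappa_w^\lambda=0$ for $\lambda\in\Lambda_{\lambda(w)}$. For $f\in N$ and $u\in A\otimes T$, the product $(f\otimes e)u$ is obtained by multiplying the first tensor factor by $f$ on the left.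

*Case A: $\bigcap_w\Delta_w=0$.* Lemma 7(2) gives $f_w\in N$ with $\bar u_0=\sum_wf_w\bar u_w$. Then $u=u_0-\sum_w(f_w\otimes e)u_w\in N\otimes T$ has $(\mathrm{id}\otimes\pi)(u)=0$. It has the required form with $n=n_0$, since all window indices exceed $c_0$.

*Case B: there is $0\ne\lambda_0\in\bigcap_w\Delta_w$.* Consider the $\nu$ windows with $\lambda(w)=\lambda_0$. There $\kappa_w$ vanishes on $\Lambda_{\lambda_0}$, so $C_w=k\kappa_w^{\lambda_0}$. As $\lambda_0\in\Delta_w$, $\kappa_w^{\lambda_0}=\kappa_w^{\lambda_0}q'$ for some $q'\in Q_w$, so $\kappa_w^{\lambda_0}=0$ by nilpotency. Thus $\kappa_w=0$, that is, $\bar u_w\in Q_w\otimes P\otimes V$. By the choice of $\nu$, two such windows $w<w'$ have equal supports in $P\otimes V$. Lemma 7(3) gives $f\in N$ with $\bar u_w=f\bar u_{w'}$. Then $u=u_w-(f\otimes e)u_{w'}\in N\otimes T$ is as required with $n=n_w$, since all other indices exceed $n_w$. $\square$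

**Corollary 9.** If $p$ is $\Phi$-total, there are $q\le p$ and $g$ such that $q$ is $g$-ready and for every bounded sequence $(y_n)_{n\le g}$ in $A_q$ there is $n\le g$ with $y_n\in\sum_{n<m\le g}A_qy_m$.

*Proof.* Apply Lemma 8 with $V=T$, $\pi=\mathrm{id}$, $a=0$, and put $g=c$. Then $u=0$. $\square$

## The ring $R$ and the proof of Theorem A

Let $\Phi_0,\Phi_1,\dots$ list all oracle functionals. Start with $p_0=((0,k,1),0,\emptyset)$ and build $p_0\ge p_1\ge\cdots$. At even stages apply Lemma 6. At stage $2e+1$, with current condition $p$: if there are $q\le p$ and $n$ such that $\Phi_e^{q'}(n)$ is undefined for all $q'\le q$, move to such a $q$; otherwise $p$ is $\Phi_e$-total, and we move to $q$ from Corollary 9. Nothing here needs to be computable. Let $R=\bigcup_iA_{p_i}$, a ring with identity and, via the numberings, with domain $\mathbb N$, since the even stages enlarge the ring infinitely often. Let $(x_n)_{n\in\mathbb N}$ be the markers, and let $O$ code $(+,\cdot,(x_n))$.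

**Step 1: condition (i) of Proposition 2.** Let $h$ be a total $O$-computable function, so $h=\Phi_e^O$ for some $e$. Each computation $\Phi_e^O(n)\downarrow$ asks finitely many queries, so $\Phi_e^{p_i}(n)\downarrow$ for all large $i$. Hence the first alternative did not occur at stage $2e+1$. So the second did, with some $q$ and $g$. For $n\le g$, $h(n)=\Phi_e^q(n)<|A_q|$. If $y_0,\dots,y_g\in R$ satisfy $y_n\le h(n)$, then $(y_n)_{n\le g}$ is a bounded sequence in $A_q$, and Corollary 9 gives $n\le g$ with $y_n\in\sum_{n<m\le g}A_qy_m\subseteq\sum_{n<m\le g}Ry_m$.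

**Step 2: condition (ii).** We have $x_m\in E_n$ for $m<n$, and $x_n\notin A_{p_i}E_n$ for all large $i$. An expression of $x_n$ as an element of $\sum_{m<n}Rx_m$ would lie in some such $A_{p_i}$. So $x_n\notin\sum_{m<n}Rx_m$.

**Step 3: the shape of $R$.** $R=k\oplus J$ with $J=\bigcup_i\operatorname{rad}A_{p_i}$, an increasing union of finite nilpotent algebras, each an ideal of the corresponding $A_{p_i}$. So $J$ is a nil ideal, elements outside $J$ are units, and $R$ is a local, locally finite $k$-algebra with residue field $k$ and radical $J$.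

By Proposition 2 there is an $\omega$-model $\mathcal M$ of $\mathrm{WKL}_0$ with $R\in\mathcal M$ in which $R$ is left Artinian and not left Noetherian. This proves Theorem A: $\mathrm{WKL}_0\nvdash\mathrm{ART}_0^{\mathrm{nc}}$. $\blacksquare$

## Arithmetical comprehension suffices: proof of Theorem B

Work in $\mathrm{ACA}_0$ and let $R$ be left Artinian. Now the left ideals $\sum_{m\ge n}Ry_m$ exist as a descending sequence of sets, for every sequence $(y_n)$ of elements. So they are eventually constant, and
$$\text{for every sequence }(y_n)\text{ there is }n\text{ with }y_n\in\sum_{m>n}Ry_m.\tag{7}$$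
The proof uses (7) alone, apart from two direct uses of the chain condition. Sequences built below by repeatedly choosing the least witness of a fixed arithmetical condition exist in $\mathrm{ACA}_0$.

**Step 1: the radical, by an arithmetical definition.** Let $J=\{x:\forall r\,\exists s\ s(1-rx)=1\}$. We show that $J$ is a two-sided ideal and that every element of $1+J$ is invertible. If $x\in J$ and $s(1-rx)=1$, then $s=1+srx=1-(-sr)x$ has a left inverse, as well as the right inverse $1-rx$. So $s$ is invertible and $1-rx=s^{-1}$ is invertible. In particular every element of $1+J$ is invertible (take $r=-1$). $J$ is closed under left multiplication by definition. If $x,y\in J$, then $1-r(x+y)=(1-rx)\bigl(1-(1-rx)^{-1}ry\bigr)$ is left invertible, so $x+y\in J$. Finally, $1-uv$ is invertible if $1-vu$ is, with inverse $1+u(1-vu)^{-1}v$. With $u=rx$, $v=a$: $1-rxa$ is invertible because $1-arx$ is. So $xa\in J$.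

**Step 2: $J$ is nilpotent.** $(J^n)_{n\ge1}$ is a descending sequence of left ideals, so for some $N\ge1$ we have $J^n=J^N=:\mathfrak b$ for $n\ge N$, and $\mathfrak b^2=\mathfrak b$. Suppose $\mathfrak b\ne0$. As $\mathfrak b\mathfrak b\ne0$, choose $b_1\in\mathfrak b$ with $\mathfrak bb_1\ne0$. Given $c_j=b_j\cdots b_1$ with $\mathfrak bc_j\ne0$, we have $\mathfrak b\mathfrak bc_j=\mathfrak bc_j\ne0$, so choose $b_{j+1}\in\mathfrak b$ with $\mathfrak bb_{j+1}c_j\ne0$. By (7), some $c_j\in\sum_{m>j}Rc_m\subseteq Jc_j$. So $(1-x)c_j=0$ with $x\in J$, hence $c_j=0$, contradicting $\mathfrak bc_j\ne0$. Thus $J^N=0$.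

**Step 3: $\bar R=R/J$ is a finite sum of minimal left ideals.** First, $\bar R$ satisfies (7): apply the chain condition of $R$ to $J+\sum_{m\ge n}Ry_m$. And its radical is $0$: if for all $r$ some $s$ has $s(1-rx)\in1+J$, then $1-rx$ has a left inverse, as elements of $1+J$ are invertible; so $x\in J$.

Call $\bar Ry\neq0$ *minimal* if $\bar Rz=\bar Ry$ for all $0\neq z\in\bar Ry$. Every nonzero $\bar Rx$ contains a minimal $\bar Ry$: otherwise choose $x=x_0,x_1,\dots$ with $0\ne\bar Rx_{j+1}\subsetneq\bar Rx_j$; then (7) gives some $x_j\in\bar Rx_{j+1}$, a contradiction.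

A minimal left ideal $S=\bar Ry$ is generated by an idempotent. If $S^2=0$, then $(ry)^2=0$ for all $r$, so all $1-ry$ are invertible, with inverse $1+ry$; then $y$ is in the radical of $\bar R$ and $y=0$, a contradiction. So $Ss\ne0$ for some $s\in S$, and $Ss=S$ by minimality. Take $e\in S$ with $es=s$. The left ideal $\{t\in S:ts=0\}\neq S$ is $0$ by minimality and contains $e^2-e$. So $e^2=e\ne0$, and $S=\bar Re$.

Now choose orthogonal idempotents $e_1,e_2,\dots$ with $\bar Re_i$ minimal, as follows. If $f=1-\sum_{i\le j}e_i\neq0$, take a minimal $\bar Re\subseteq\bar Rf$ with $e^2=e$; then $e=ef$. Put $e_{j+1}=fe$. Then $e_{j+1}^2=f(ef)e=e_{j+1}$, and $fe_{j+1}=e_{j+1}=e_{j+1}f$, so $e_{j+1}$ is orthogonal to $e_1,\dots,e_j$. Also $ee_{j+1}=efe=e$, so $\bar Re_{j+1}=\bar Re$. If this never stopped, put $f_j=1-\sum_{i\le j}e_i$. For $m>j$, $f_m=f_mf_{j+1}$. By (7), some $f_j\in\sum_{m>j}\bar Rf_m\subseteq\bar Rf_{j+1}$, so $f_j=f_jf_{j+1}=f_{j+1}$, contradicting $e_{j+1}=f_j-f_{j+1}\ne0$. So $1=e_1+\cdots+e_\rho$ in $\bar R$ for some $\rho\ge0$. Let $\tilde e_i\in R$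 be lifts.

**Step 4: stabilization in each layer $J^i/J^{i+1}$.** Let $(I_n)$ be an ascending sequence of left ideals of $R$ and $i<N$, with $J^0=R$. *Claim: $(I_n\cap J^i)+J^{i+1}$ is eventually constant in $n$.*

If not, choose $n_0<n_1<\cdots$ and $z_j\in I_{n_{j+1}}\cap J^i$ with $z_j\notin K_j:=(I_{n_j}\cap J^i)+J^{i+1}$. Since $z_j\equiv\sum_t\tilde e_tz_j$ mod $J^{i+1}$ and $K_j\supseteq J^{i+1}$ is a left ideal, some $\tilde e_tz_j\notin K_j$, and we may replace $z_j$ by it. So for a suitable $t=t(j)$ we have $\tilde e_tz_j\equiv z_j$ mod $J^{i+1}$, as $\tilde e_t^2-\tilde e_t\in J$.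

By (7) there is $j$ with $z_j\in\sum_{m>j}Rz_m$, so there is a relation $\sum_{m=j}^{p}r_mz_m=0$ with $r_j=-1$. Let $m$ be maximal with $r_mz_m\notin J^{i+1}$; it exists since $z_j\notin J^{i+1}$. Then
$$r_mz_m\in\sum_{j\le l<m}Rz_l+J^{i+1}\subseteq K_m,$$
since $z_l\in I_{n_{l+1}}\cap J^i\subseteq I_{n_m}\cap J^i$ for $l<m$. Let $t=t(m)$. Then $r_m\tilde e_t\notin J$, as otherwise $r_mz_m\equiv r_m\tilde e_tz_m\in J^{i+1}$. By minimality of $\bar Re_t$ there is $s$ with $sr_m\tilde e_t\equiv\tilde e_t$ mod $J$. Hence
$$z_m\equiv\tilde e_tz_m\equiv sr_m\tilde e_tz_m\equiv sr_mz_m\pmod{J^{i+1}}.$$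
As $K_m$ is a left ideal containing $J^{i+1}$, we get $z_m\in K_m$, a contradiction.

**Step 5: gluing the layers.** By the claim and arithmetical bounding there is $n^*$ such that for all $i<N$ and $n\ge n^*$, $(I_n\cap J^i)+J^{i+1}=(I_{n+1}\cap J^i)+J^{i+1}$. We show by downward induction on $i\le N$ that $I_n\cap J^i=I_{n+1}\cap J^i$ for all $n\ge n^*$. This is trivial for $i=N$. For $i<N$ let $x\in I_{n+1}\cap J^i$, and write $x=y+z$ with $y\in I_n\cap J^i$, $z\in J^{i+1}$. Then $z=x-y\in I_{n+1}\cap J^{i+1}=I_n\cap J^{i+1}$, so $x\in I_n$. For $i=0$ we get $I_n=I_{n+1}$ for all $n\ge n^*$. So $R$ is left Noetherian. $\blacksquare$
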